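# Mathias Forcing over Ultrafilters and Families Dominating the Ground Model

## Ultrafilters with a base of fewer than $\mathfrak d$ sets

All filters in these notes are proper filters on $\omega$ that contain every cofinite set. In particular all ultrafilters are nonprincipal, and all their members are infinite. A *real* is an element of $\omega^\omega$. A real $f$ *dominates* a real $g$ if there is $m$ with $f(n)>g(n)$ for all $n>m$. So $f$ fails to dominate $g$ exactly when for every $m$ there is $n>m$ with $f(n)\le g(n)$. A family $D$ of reals is *dominating* if every real is dominated by a member of $D$; the least size of a dominating family is $\mathfrak d$, and $\mathfrak c=2^{\aleph_0}$.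

We shall use the definition of $\mathfrak d$ in one form only: given fewer than $\mathfrak d$ reals, some real $h$ is dominated by none of them. Recall that $\mathfrak d\ge\omega_1$: given $g_0,g_1,\dots$, the real $h(n)=1+\max_{i\le n}g_i(n)$ dominates every $g_i$, so no $g_i$ dominates $h$.

**Definition (Mathias forcing along $U$).** Let $P$ be the set of finite strictly increasing sequences of natural numbers, and let $U$ be an ultrafilter. The conditions of $Q_U$ are the pairs $(s,A)$ with $s\in P$ and $A\in U$, and $(t,B)\le(s,A)$ means that $s\subseteq t$, $\operatorname{Range}(t\setminus s)\subseteq A$ and $B\subseteq A$.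

A condition $(s,A)$ promises that $s$ is an initial segment of the generic sequence and that all later values come from $A$. Two conditions $(s,A)$, $(s,B)$ with the same stem have the common extension $(s,A\cap B)$. There are only countably many stems, so $Q_U$ is c.c.c. and preserves cardinals.

**Definition.** Let $V$ be the ground model. A $\lambda$-c.c. partial order $Q$ is *$\lambda$-nondominating* if for every $Q$-generic $G$ over $V$ and every family $D\in V[G]$ of reals with $|D|<\lambda$ in $V[G]$, some $h\in V\cap\omega^\omega$ is dominated by no member of $D$. An ultrafilter $U$ is *$\lambda$-nondominating* if $Q_U$ is.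

In words: $Q_U$ adds no family of size less than $\lambda$ that dominates all ground-model reals. For $\lambda=\omega_1$ this speaks about countable families $D$, in particular about a single new real. Below, $\lambda$ is always uncountable, so the $\lambda$-c.c. requirement holds for $Q_U$ automatically.

There is a case in which this is easy. A *base* of $U$ is a set $\mathcal B\subseteq U$ such that every $A\in U$ contains some $B\in\mathcal B$.

**Proposition 0.** If $U$ is an ultrafilter with a base $\mathcal B$ of size less than $\mathfrak d$, then $U$ is $\mathfrak d$-nondominating.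

*Proof.* Let $D\in V[G]$ be a nonempty family of reals with $|D|=\kappa<\mathfrak d$, where $\mathfrak d$ is computed in $V$. Enumerate $D$ in $V[G]$ as $\langle f_\alpha:\alpha<\kappa\rangle$. This sequence has a name that every condition forces to be a function from $\kappa$ to $\omega^\omega$, so $V$ contains a sequence $\langle\dot f_\alpha:\alpha<\kappa\rangle$ of names for the $f_\alpha$, each forced to be a real.

Work in $V$. For $\alpha<\kappa$, $s\in P$, $B\in\mathcal B$ and $n\in\omega$, let $g_{\alpha,s,B}(n)$ be the least $k$ such that some $(t,A)\le(s,B)$ forces $\dot f_\alpha(n)\le k$. It exists because some extension of $(s,B)$ decides $\dot f_\alpha(n)$. There are at most $\max(\kappa,\omega,|\mathcal B|)<\mathfrak d$ such functions, so some $h\in V$ is dominated by none of them.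

Suppose some $f_\alpha$ dominated $h$. Then some $(s,A)$ and $m$ satisfy $(s,A)\Vdash\forall n>m\ \dot f_\alpha(n)>h(n)$. Choose $B\in\mathcal B$ with $B\subseteq A$, and then $n>m$ with $g_{\alpha,s,B}(n)\le h(n)$. Some extension of $(s,B)$, hence of $(s,A)$, forces $\dot f_\alpha(n)\le h(n)$. This is a contradiction. $\square$

So if $\mathfrak u<\mathfrak d$, where $\mathfrak u$ is the least size of a base of an ultrafilter, a $\mathfrak d$-nondominating ultrafilter exists. What changes if no base has size less than $\mathfrak d$? A known result says that a $\mathfrak d$-nondominating ultrafilter exists if $\mathfrak c=\mathfrak d$ and $2^{<\mathfrak c}=\mathfrak c$. Since $2^{<\mathfrak c}=\mathfrak c$ implies that $\mathfrak c$ is regular, the following question arises from "Mathias Forcing Which Does Not Add Dominating Reals":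

*Does the existence of a $\mathfrak d$-nondominating ultrafilter follow from the weaker hypothesis that $\mathfrak c=\mathfrak d$ and $\mathfrak c$ is regular?*

The answer is yes, in ZFC, and the goal of these notes is the full proof.

## An ultrafilter whose Mathias real computes a dominating real

Proposition 0 used one function for each member of a base. If every base has $\mathfrak c=\mathfrak d$ members, there are $\mathfrak d$ functions to escape, and the choice of $h$ is not available. This is not only a defect of the argument: some ultrafilters really fail.

For a $Q_U$-generic $G$ let $x=\bigcup\{\operatorname{Range}(s):(s,A)\in G\}$.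

**(1)** *For every $A\in U$ there is $(s,B)\in G$ with $x\setminus\operatorname{Range}(s)\subseteq A$. In particular $x\setminus A$ is finite.* Any $(s,B)$ extends to $(s,A\cap B)$, so by density some $(s,B)\in G$ has $B\subseteq A$. Let $a\in x\setminus\operatorname{Range}(s)$, say $a\in\operatorname{Range}(s')$ with $(s',B')\in G$. A common extension $(t,B'')\in G$ of the two conditions has $a\in\operatorname{Range}(t\setminus s)\subseteq B\subseteq A$.

**Example.** Work on $\omega\times\omega$, transferred to $\omega$ by a bijection. For $N\in\omega$ and $f\in\omega^\omega$ let
$$W_{N,f}=\{(i,j): i\ge N,\ j>f(i)\},$$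
and let $F_*$ be generated by the cofinite sets and all $W_{N,f}$. A finite intersection of such generators contains all but finitely many points of some $W_{N,f}$ (take maxima), so it is infinite, and $F_*$ is a filter.

**Claim.** *If $U\supseteq F_*$ is an ultrafilter, then $Q_U$ adds a single real dominating all reals of $V$. So $U$ is not $\omega_1$-nondominating.*

For each $n$ the set $R_n=\{(i,j):i\ge n\}$ contains $W_{n,0}$ (where $0$ is the constant function), so $R_n\in U$. Given a condition $(s,A)$, the set $A\cap R_n$ is infinite, so $s$ can be extended by a point of it beyond $\max\operatorname{Range}(s)$. By density $x\cap R_n\ne\emptyset$. Hence we can let $g(n)$ be the least $k$ such that $x$ contains a point $(i,j)$ with $n\le i\le k$ and $j\le k$.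

Let $h\in V$ and put $f(i)=\max_{n\le i}h(n)$. By (1), $x\setminus W_{0,f}$ is finite. Let $M$ exceed the first coordinates of all its points. If $n\ge M$ and $(i,j)\in x$ witnesses the value $g(n)$, then $i\ge n\ge M$, so $(i,j)\in W_{0,f}$ and
$$g(n)\ge j>f(i)\ge h(n).$$
So $g$ dominates $h$.

Therefore a $\mathfrak d$-nondominating ultrafilter has to be built on purpose.

## Three theorems on nondominating ultrafilters

We identify $\mathcal P(\omega)$ with the compact space $2^\omega$. Everything is proved in ZFC.

**Theorem A.** Assume $\mathfrak c=\mathfrak d$. Let $F_0$ be a filter that is a union of fewer than $\mathfrak c$ compact subsets of $2^\omega$ (for example, a filter generated by fewer than $\mathfrak c$ sets). Then there are an ultrafilter $U\supseteq F_0$ and reals $\langle h_\xi:\xi<\mathfrak c\rangle$ such that, for every $Q_U$-generic $G$ and every real $f\in V[G]$, the set $\{\xi<\mathfrak c: f\text{ dominates }h_\xi\}$ is bounded in $\mathfrak c$. Moreover $U$ is $\mathrm{cf}(\mathfrak c)$-nondominating. In particular, if $\mathfrak c=\mathfrak d$ is regular, $U$ is $\mathfrak d$-nondominating.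

**Theorem B.**

1. No ultrafilter is $\lambda$-nondominating for any $\lambda>\mathfrak d$.
2. The following are equivalent: (i) $\mathfrak d=\mathfrak c$; (ii) every filter generated by fewer than $\mathfrak c$ sets extends to a $\mathrm{cf}(\mathfrak c)$-nondominating ultrafilter; (iii) every filter generated by fewer than $\mathfrak c$ sets extends to an $\omega_1$-nondominating ultrafilter. Hence for regular $\mathfrak c$: $\mathfrak c=\mathfrak d$ if and only if every filter generated by fewer than $\mathfrak c$ sets extends to a $\mathfrak d$-nondominating ultrafilter.

**Theorem C.** With no hypothesis on $\mathfrak c$: any ultrafilter that is a union of fewer than $\mathfrak d$ compact sets is $\mathfrak d$-nondominating. In particular, if $\mathfrak u<\mathfrak d$, then a $\mathfrak d$-nondominating ultrafilter exists.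

Theorem A with $F_0$ the filter of cofinite sets (it is countable, so a union of countably many one-point sets) answers the question. For $\mathfrak c=\mathfrak d$ singular, these notes prove only $\mathrm{cf}(\mathfrak d)$-nondominating and do not settle $\mathfrak d$-nondominating.

## Codes: what a name says without mentioning the ultrafilter

If we are to build $U$ by recursion, we cannot list $Q_U$-names for reals in advance, because $Q_U$ depends on $U$. So we first extract from a name the part that matters for domination, as an object that makes sense before $U$ is known.

For $E\subseteq[\omega]^{<\omega}$ let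
$$K(E)=\{Y\subseteq\omega: Y\cap d\neq\emptyset\text{ for all }d\in E\}.$$
Each $d\in E$ is finite, so each condition $Y\cap d\ne\emptyset$ is clopen, and $K(E)$ is closed in $2^\omega$, hence compact. For example, if $E=\{\{a\}:a\in A\}$ then $K(E)$ is the set of supersets of $A$. If $E=\{\{2i,2i+1\}:i\in\omega\}$ then $K(E)$ consists of the sets meeting every pair; it contains both the evens and the odds, so no filter includes it.

**(2)** *For an ultrafilter $U$: $K(E)\subseteq U$ if and only if every $A\in U$ contains some $d\in E$.* Suppose $K(E)\subseteq U$ and $A\in U$ contains no $d\in E$. Then $\omega\setminus A$ meets every $d\in E$, so $\omega\setminus A\in K(E)\subseteq U$, a contradiction. Conversely, suppose every $A\in U$ contains some $d\in E$, and let $Y\in K(E)$ with $Y\notin U$. Then $\omega\setminus Y\in U$ contains some $d\in E$, so $d\cap Y=\emptyset$, a contradiction.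

For filters that are not ultrafilters the right-hand side of (2) is too weak: every cofinite set contains some pair $\{2i,2i+1\}$, yet $K(E)$ for the set $E$ of these pairs is contained in no filter. This is why the next definition is phrased with $K$.

**Definition.** A *code* is $C=\langle C_{n,k}:n,k\in\omega\rangle$ with $C_{n,k}\subseteq C_{n,k+1}\subseteq[\omega]^{<\omega}$. Put $C_n=\bigcup_kC_{n,k}$, and for $h\in\omega^\omega$ and $m\in\omega$ put $C^{h,m}=\bigcup_{n>m}C_{n,h(n)}$. For a filter $F$:

- $C$ is *good for $F$* if $K(C_n)\subseteq F$ for all $n$;
- $h$ *works for $C$ and $F$* if $K(C^{h,m})\subseteq F$ for all $m$.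

There are $\mathfrak c$ codes, since a code is a countable sequence of subsets of a countable set. Both properties persist when $F$ is replaced by a larger filter.

**Definition (codes of a name).** Let $U$ be an ultrafilter, $\dot f$ a $Q_U$-name for a real (forced to be one by every condition), and $s\in P$. Put
$$C^{\dot f,s}_{n,k}=\{\operatorname{Range}(t\setminus s): s\subseteq t\in P,\ \exists B\in U\ (t,B)\Vdash\dot f(n)\le k\}.$$

**Example.** Let $\dot f$ name the increasing enumeration of $x$, with $\dot f(0)$ the least element, and let $s=\emptyset$. If $|t|\ge n+1$, then $(t,B)$ forces $\dot f(n)=t(n)$. If $|t|\le n$, no $(t,B)$ forces $\dot f(n)\le k$, since we can extend $t$ by an element of $B$ larger than $k$ and than all of $\operatorname{Range}(t)$. Hence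
$$C^{\dot f,\emptyset}_{n,k}=\{d\in[\omega]^{<\omega}: |d\cap[0,k]|\ge n+1\}.$$
A set $A$ contains a member of $C^{\dot f,\emptyset}_{n,h(n)}$ exactly when $|A\cap[0,h(n)]|\ge n+1$, that is, when $e_A(n)\le h(n)$ for the increasing enumeration $e_A$ of $A$. By (2), $h$ works for this code and $U$ exactly when no $e_A$ with $A\in U$ dominates $h$.

**(3)** *$C^{\dot f,s}$ is good for $U$.* Given $A\in U$ and $n$, some $(t,B)\le(s,A)$ decides $\dot f(n)$, so $\operatorname{Range}(t\setminus s)\in C_n^{\dot f,s}$ and $\operatorname{Range}(t\setminus s)\subseteq A$. By (2), $K(C_n^{\dot f,s})\subseteq U$.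

**(4)** *If $h$ works for $C^{\dot f,s}$ and $U$ for every $s\in P$, then every condition forces that $h$ is not dominated by $\dot f$.* Otherwise some $(s,A)$ and $m$ satisfy $(s,A)\Vdash\forall n>m\ \dot f(n)>h(n)$. Since $K((C^{\dot f,s})^{h,m})\subseteq U$, by (2) there are $n>m$ and $d\in C^{\dot f,s}_{n,h(n)}$ with $d\subseteq A$. Say $d=\operatorname{Range}(t\setminus s)$ and $(t,B)\Vdash\dot f(n)\le h(n)$. Then $(t,A\cap B)$ extends both $(s,A)$ and $(t,B)$ and forces both $\dot f(n)>h(n)$ and $\dot f(n)\le h(n)$, a contradiction.

## A forcing-free characterization of $\lambda$-nondominating ultrafilters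

**Lemma 1.** Let $\lambda$ be an uncountable cardinal. An ultrafilter $U$ is $\lambda$-nondominating if and only if for every family $\mathcal S$ of fewer than $\lambda$ codes good for $U$, some $h\in\omega^\omega$ works for all $C\in\mathcal S$ and $U$.

*Proof.* $Q_U$ is c.c.c., hence $\lambda$-c.c.

**From codes to forcing ($\Leftarrow$).** The purpose is to translate a family in $V[G]$ into a family of codes in $V$. Let $D\in V[G]$ be a nonempty family of reals with $|D|=\kappa<\lambda$ in $V[G]$. As in Proposition 0, $V$ contains a sequence $\langle\dot f_\alpha:\alpha<\kappa\rangle$ of names for the members of $D$, each forced to be a real. The codes $C^{\dot f_\alpha,s}$, for $\alpha<\kappa$ and $s\in P$, are good for $U$ by (3), and there are at most $\max(\kappa,\omega)<\lambda$ of them. Let $h\in V$ work for all of them. By (4), $h$ is dominated by no $f_\alpha$.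

**From forcing to codes ($\Rightarrow$).** The purpose is to turn each code into new reals, read off from $x$, whose failure to dominate $h$ makes $h$ work. Let $\mathcal S\in V$ be a family of fewer than $\lambda$ codes good for $U$, and let $G$ be generic. For $j\in\omega$ write $x\setminus j=\{a\in x:a\ge j\}$. For $C\in\mathcal S$ and $j\in\omega$ let $f_{C,j}(n)$ be the least $k$ such that some $d\in C_{n,k}$ satisfies $d\subseteq x\setminus j$.

This is defined. Indeed, given $(s,B)$, the set of all $b\in B$ with $b\ge j$ and $b>\max\operatorname{Range}(s)$ (omit the last clause if $s=\emptyset$) belongs to $U$. By goodness and (2) it contains some $d\in C_n$. Extend $s$ by the increasing enumeration of $d$ to get $t$. Then $(t,B)\le(s,B)$ forces $d\subseteq x\setminus j$. By density, some $d\in C_n=\bigcup_kC_{n,k}$ is contained in $x\setminus j$.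

There are at most $\max(|\mathcal S|,\omega)<\lambda$ reals $f_{C,j}$, so some $h\in V$ is dominated by none of them. Let $C\in\mathcal S$ and $m\in\omega$, and suppose $Y\in K(C^{h,m})\setminus U$ (in $V$). Let $A=\omega\setminus Y\in U$. By (1), $x\setminus j\subseteq A$ for some $j$. Since $f_{C,j}$ does not dominate $h$, there is $n>m$ with $f_{C,j}(n)\le h(n)$. Then some $d\in C_{n,f_{C,j}(n)}\subseteq C_{n,h(n)}\subseteq C^{h,m}$ satisfies $d\subseteq x\setminus j\subseteq A$, so $d\cap Y=\emptyset$. This contradicts $Y\in K(C^{h,m})$. So $h$ works for every $C\in\mathcal S$. $\square$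

## Why listing small families of codes breaks down

Assume $\mathfrak c=\mathfrak d$ is regular. By Lemma 1 we want $U$ such that every family of fewer than $\mathfrak c$ codes good for $U$ has a common working $h$. The first plan is a recursion of length $\mathfrak c$: list all families $\mathcal S_\xi$ of fewer than $\mathfrak c$ codes, keep a filter $F_\xi$ with fewer than $\mathfrak c$ generators, find a suitable $h$ for $\mathcal S_\xi$ as in Proposition 0, and throw the sets $K(C^{h,m})$, $C\in\mathcal S_\xi$, into the next filter. It stops at two points.

The first is the length of the list. For an infinite cardinal $\kappa<\mathfrak c$ there are $\mathfrak c^\kappa\ge2^\kappa$ families of $\kappa$ codes. If $2^{<\mathfrak c}=\mathfrak c$, there are only $\mathfrak c$ families in all: by regularity each function from $\kappa$ to $\mathfrak c$ has values in some $\alpha<\mathfrak c$, and for each infinite $\alpha<\mathfrak c$ there are at most $2^{|\alpha|\cdot\kappa}\le\mathfrak c$ functions from $\kappa$ to $\alpha$. But if $2^{<\mathfrak c}>\mathfrak c$, then $2^\kappa>\mathfrak c$ for some infinite $\kappa<\mathfrak c$, and a list of length $\mathfrak c$ cannot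 contain all families.

The second is the number of generators. Adding a set $K(E)$ can destroy a small base at once, as the following example shows.

**Example.** Let $E$ be the set of finite $d\subseteq\omega$ with $\sum_{a\in d}\frac1{a+1}\ge1$. Then $Y\in K(E)$ if and only if every finite subset of $\omega\setminus Y$ has sum of reciprocals (of $a+1$) less than $1$. The complement of $A\cap Y_1\cap\dots\cap Y_r$, for $A$ cofinite and $Y_l\in K(E)$, has finite sum, while $\sum_a\frac1{a+1}=\infty$. So such sets are nonempty and the cofinite sets together with $K(E)$ generate a filter $F$. It has no countable base: given $A_0,A_1,\dots\in F$, all infinite, choose $x_n\in A_n$ with $x_n\ge2^{n+2}$. Then $\sum_n\frac1{x_n+1}\le\frac12$, where repeated points only help, so $Y=\omega\setminus\{x_n:n\in\omega\}\in K(E)\subseteq F$, and no $A_n$ is contained in $Y$. Thus one step has turned the cofinite filter, which is countable, into a filter with no countable base.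

Two changes get past these points.

First, list single codes $C^\eta$, of which there are only $\mathfrak c$, and at stage $\xi$ choose one $h_\xi$ for all relevant codes with index at most $\xi$ at once. If $\mathfrak c$ is regular, any family of fewer than $\mathfrak c$ codes has its indices bounded by some $\xi$, and this $h_\xi$ serves it. For this, a code that is good for the final $U$ must already be good when its turn comes, so at stage $\xi$ we decide, once and for all, whether $C^\xi$ will be good.

Second, measure the size of a filter not by generators but by the number of compact sets of which it is the union. Since $K(E)$ is compact, however large it is, adding it costs one compact set. In the example above the filter is still a union of countably many compact sets, by Lemma 2 below. What remains is to see that Proposition 0 survives this change, and Lemma 3 does that.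

## Filters that are small unions of compact sets

Say that a filter $F$ and a family $\mathcal K$ of subsets of $2^\omega$ have the *intersection property* if $A\cap Y_1\cap\dots\cap Y_r\ne\emptyset$ whenever $A\in F$, $r\in\omega$ and $Y_1,\dots,Y_r\in\bigcup\mathcal K$. For $r=0$ it holds because $F$ is proper. Several of the $Y_l$ may come from the same member of $\mathcal K$.

**Lemma 2.** Let $\theta$ be an infinite cardinal, $F$ a filter that is a union of at most $\theta$ compact sets, and $\mathcal K$ a family of at most $\theta$ compact subsets of $2^\omega$. If $F$ and $\mathcal K$ have the intersection property, then $F\cup\bigcup\mathcal K$ generates a filter, and that filter is a union of at most $\theta$ compact sets.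

*Proof.* Let $F=\bigcup_{i<\theta}L_i$ with each $L_i$ compact. Let $F'$ be the family of all $Z$ that contain some $A\cap Y_1\cap\dots\cap Y_r$ with $A\in F$ and $Y_1,\dots,Y_r\in\bigcup\mathcal K$. It is closed under supersets. It is closed under finite intersections because $F$ is and because the lists of sets $Y_l$ can be concatenated. By the intersection property $\emptyset\notin F'$. It contains the cofinite sets because $F\subseteq F'$ (take $r=0$). So $F'$ is the filter generated by $F\cup\bigcup\mathcal K$.

To count compact sets, note that $F'$ is the union, over $i<\theta$ and finite sequences $(K_1,\dots,K_r)$ from $\mathcal K$, of the upward closures of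
$$\{A\cap Y_1\cap\dots\cap Y_r: A\in L_i,\ Y_l\in K_l\text{ for }1\le l\le r\}.$$
There are at most $\theta$ such pairs of $i$ and a finite sequence. The displayed set is the image of the compact set $L_i\times K_1\times\dots\times K_r$ under the continuous map $(A,Y_1,\dots,Y_r)\mapsto A\cap Y_1\cap\dots\cap Y_r$, so it is compact. The upward closure of a compact $L$ is the projection to the second coordinate of $\{(W,Z):W\in L,\ W\subseteq Z\}$, which is closed in $L\times2^\omega$ and hence compact. So these upward closures are compact. $\square$

## One real for many codes, by compactness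

In Proposition 0 each base set $B$ gave one function. Now a whole compact set $L$ of members of $F$ has to share one. Suppose each $A\in L$ contains some $d\in C_n$. The sets $\{A\in L: A\text{ contains no element of }C_{n,k}\}$ are compact, decrease with $k$, and have empty intersection, so one of them is empty: a single $k$ serves all $A\in L$. That would ensure that each single $Y\in K(C^{h,m})$ meets every $A\in F$. But the new filter needs $A\cap Y_1\cap\dots\cap Y_r\ne\emptyset$ for many $Y_l$ at once. With $Z_l=\omega\setminus Y_l$, the failure of this means $A\subseteq Z_1\cup\dots\cup Z_r$. So the compactness argument must run over all such coverings of $A$ too, and here goodness in the strong form $K(C_n)\subseteq F$ is used.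

**Lemma 3.** Let $F$ be a filter that is a union of fewer than $\mathfrak d$ compact sets, and let $\mathcal S$ be a set of fewer than $\mathfrak d$ codes, all good for $F$. Then there is $h\in\omega^\omega$ such that $F$ and $\{K(C^{h,m}):C\in\mathcal S,\ m\in\omega\}$ have the intersection property.

*Proof.* Let $F=\bigcup_{i\in I}L_i$ with $|I|<\mathfrak d$ and each $L_i$ compact.

**Step 1: a uniform bound for each compact set and each finite list of codes.** Fix $i\in I$, $\vec C=(C^1,\dots,C^r)\in\mathcal S^r$ with $r\ge1$ (repetitions allowed), and $n\in\omega$. For $k\in\omega$ let $T_k$ be the set of all $(A,Z_1,\dots,Z_r)\in L_i\times(2^\omega)^r$ such that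
$$A\subseteq Z_1\cup\dots\cup Z_r\quad\text{and, for each } l,\ Z_l\text{ contains no element of }C^l_{n,k}.$$
The first condition is closed. The second is an intersection of the clopen conditions $d\not\subseteq Z_l$, over $d\in C^l_{n,k}$. So $T_k$ is closed in a compact space, hence compact. Since $C^l_{n,k}\subseteq C^l_{n,k+1}$, the sets $T_k$ decrease with $k$.

Suppose $(A,Z_1,\dots,Z_r)\in\bigcap_kT_k$. Then $Z_l$ contains no element of $C^l_n$, so $\omega\setminus Z_l$ meets every element of $C^l_n$, that is, $\omega\setminus Z_l\in K(C^l_n)\subseteq F$. This holds for each $l$, and $A\in F$, so $\emptyset=A\setminus\bigcup_lZ_l\in F$, a contradiction. So $\bigcap_kT_k=\emptyset$, and by compactness $T_k=\emptyset$ for some $k$. Let $g_{i,\vec C}(n)$ be the least such $k$. Then $T_{k'}=\emptyset$ for all $k'\ge g_{i,\vec C}(n)$.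

**Step 2: choice of $h$.** The number of pairs $(i,\vec C)$ is at most $\max(|I|,|\mathcal S|,\omega)<\mathfrak d$. So some $h$ is dominated by no $g_{i,\vec C}$.

**Step 3: the intersection property.** The case $r=0$ is trivial. Let $r\ge1$, $A\in L_i$, and $Y_l\in K((C^l)^{h,m_l})$ with $C^l\in\mathcal S$ for $1\le l\le r$, and suppose $A\cap\bigcap_lY_l=\emptyset$. Put $Z_l=\omega\setminus Y_l$, so $A\subseteq\bigcup_lZ_l$. Let $\vec C=(C^1,\dots,C^r)$ and choose $n>\max_lm_l$ with $h(n)\ge g_{i,\vec C}(n)$. Then $T_{h(n)}=\emptyset$ for this $n$, so some $Z_l$ contains some $d\in C^l_{n,h(n)}$. As $n>m_l$, $d\in(C^l)^{h,m_l}$. But $d\cap Y_l=\emptyset$, contradicting $Y_l\in K((C^l)^{h,m_l})$. $\square$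

## Proof of Theorem C

If the filter in Lemma 3 is already an ultrafilter, nothing needs to be built. Let $U=\bigcup_{i\in I}L_i$ be an ultrafilter with $|I|<\mathfrak d$ and each $L_i$ compact, and let $\mathcal S$ be a set of fewer than $\mathfrak d$ codes good for $U$. Take $h$ from Lemma 3. Every $Y\in K(C^{h,m})$, for $C\in\mathcal S$ and $m\in\omega$, meets every $A\in U$. Then $\omega\setminus Y\notin U$, so $Y\in U$. Thus $h$ works for all $C\in\mathcal S$ and $U$. By Lemma 1 with $\lambda=\mathfrak d\ge\omega_1$, $U$ is $\mathfrak d$-nondominating.

An ultrafilter with a base $\mathcal B$ of size less than $\mathfrak d$ is the union of the compact sets $\{Z:Z\supseteq B\}$, $B\in\mathcal B$. This gives the statement about $\mathfrak u<\mathfrak d$, and Proposition 0 again. $\blacksquare$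

## Proof of Theorem A: deciding codes one at a time

Let $\mathfrak c=\mathfrak d$, and let $\nu<\mathfrak c$ be an infinite cardinal such that $F_0$ is a union of at most $\nu$ compact sets. If $F_0$ is generated by fewer than $\mathfrak c$ sets, such a $\nu$ exists: add the cofinite sets to the generators, and $F_0$ is the union of the compact sets $\{Z:Z\supseteq W\}$, where $W$ runs over the finite intersections of generators. Enumerate all codes as $\langle C^\eta:\eta<\mathfrak c\rangle$.

We construct an increasing chain of filters $F_\xi$, $\xi\le\mathfrak c$, with unions at limits, such that for $\xi<\mathfrak c$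

$$F_\xi\ \text{is a union of at most}\ \nu+|\xi|\ \text{compact sets.}$$

Note that $\nu+|\xi|<\mathfrak c=\mathfrak d$, so Lemma 3 is always available. A union of a chain of filters is a filter, and at a limit $\xi<\mathfrak c$ the bound is preserved, since $|\xi|\cdot(\nu+|\xi|)=\nu+|\xi|$. Now let $\xi<\mathfrak c$ and let $F_\xi$ be given.

**Step 1: decide $C^\xi$.** The purpose is to make $C^\xi$ good now, or to ensure that it is good for no later filter.

*Case 1: $F_\xi$ and $\{K(C^\xi_n):n\in\omega\}$ have the intersection property.* Let $F'_\xi$ be generated by $F_\xi\cup\bigcup_nK(C^\xi_n)$. By Lemma 2 with $\theta=\nu+|\xi|$, $F'_\xi$ is a filter and a union of at most $\nu+|\xi|$ compact sets. By construction $C^\xi$ is good for $F'_\xi$.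

*Case 2: otherwise.* Let $r$ be least such that some $A\in F_\xi$ and $Y_1,\dots,Y_r\in\bigcup_nK(C^\xi_n)$ have $A\cap Y_1\cap\dots\cap Y_r=\emptyset$, and fix such sets. Then $r\ge1$. Let $Y=Y_1\cap\dots\cap Y_{r-1}$, where $Y=\omega$ if $r=1$. By minimality of $r$, $Y$ meets every member of $F_\xi$, so $F_\xi$ and $\{\{Y\}\}$ have the intersection property. Let $F'_\xi$ be generated by $F_\xi\cup\{Y\}$. By Lemma 2 it is a filter and a union of at most $\nu+|\xi|$ compact sets. Since $A\cap Y\subseteq\omega\setminus Y_r$, we have $\omega\setminus Y_r\in F'_\xi$. But $Y_r\in K(C^\xi_n)$ for some $n$. So $K(C^\xi_n)$ is not contained in any filter extending $F'_\xi$, and $C^\xi$ is good for no such filter.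

To see Case 2 in action, take $F_\xi$ to be the cofinite filter and $C^\xi_{n,k}=\{\{2i,2i+1\}:i\le k\}$. Each single $Y\in K(C^\xi_n)$ is infinite, so it meets every cofinite set, but the evens and the odds are disjoint. So $r=2$, and with this choice of witnesses $Y$ is the set of evens.

**Step 2: choose $h_\xi$.** The purpose is to make one real work for all codes that have been declared good so far. Let
$$\mathcal S_\xi=\{C^\eta:\eta\le\xi,\ C^\eta\text{ good for }F'_\xi\}.$$
This set has fewer than $\mathfrak c=\mathfrak d$ elements, and $F'_\xi$ is a union of fewer than $\mathfrak d$ compact sets. Lemma 3 gives $h_\xi$ such that $F'_\xi$ and $\{K(C^{h_\xi,m}):C\in\mathcal S_\xi,\ m\in\omega\}$ have the intersection property. This second family has at most $\nu+|\xi|$ members, so by Lemma 2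
$$F'_\xi\cup\bigcup\{K(C^{h_\xi,m}):C\in\mathcal S_\xi,\ m\in\omega\}$$
generates a filter $F_{\xi+1}$ that is a union of at most $\nu+|\xi|=\nu+|\xi+1|$ compact sets. By construction $h_\xi$ works for every $C\in\mathcal S_\xi$ and $F_{\xi+1}$.

This completes the recursion. Let $U$ be any ultrafilter extending $F_{\mathfrak c}=\bigcup_{\xi<\mathfrak c}F_\xi$.

**Step 3: a good code is served from its index on.** The purpose is to pass from the stages to $U$.

**(5)** *If $C^\eta$ is good for $U$, then $h_\xi$ works for $C^\eta$ and $U$ for all $\xi$ with $\eta\le\xi<\mathfrak c$.* Since $U\supseteq F'_\eta$, Case 2 did not occur at stage $\eta$. So $C^\eta$ is good for $F'_\eta$. For $\xi\ge\eta$ we have $F'_\eta\subseteq F'_\xi$ (if $\xi>\eta$, then $F'_\eta\subseteq F_{\eta+1}\subseteq F_\xi\subseteq F'_\xi$), so $C^\eta$ is good for $F'_\xi$. Hence $C^\eta\in\mathcal S_\xi$, and $h_\xi$ works for $C^\eta$ and $F_{\xi+1}\subseteq U$.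

**Step 4: $U$ is $\mathrm{cf}(\mathfrak c)$-nondominating.** By König's theorem $\mathrm{cf}(\mathfrak c)>\omega$, so Lemma 1 applies with $\lambda=\mathrm{cf}(\mathfrak c)$. Let $\mathcal S$ be a family of fewer than $\mathrm{cf}(\mathfrak c)$ codes good for $U$. Choose an index for each of its members. These indices are bounded by some $\xi<\mathfrak c$, and by (5) $h_\xi$ works for all $C\in\mathcal S$ and $U$.

**Step 5: the sequence $\langle h_\xi:\xi<\mathfrak c\rangle$.** Let $G$ be $Q_U$-generic and $f\in V[G]$ a real, with a name $\dot f$ that every condition forces to be a real. The codes $C^{\dot f,s}$, $s\in P$, are countably many and are good for $U$ by (3). As $\mathrm{cf}(\mathfrak c)>\omega$, their indices are bounded by some $\xi_0<\mathfrak c$. Let $\xi_0\le\xi<\mathfrak c$. By (5), $h_\xi$ works for every $C^{\dot f,s}$ and $U$, and by (4) $f$ does not dominate $h_\xi$. So $\{\xi<\mathfrak c:f\text{ dominates }h_\xi\}\subseteq\xi_0$ is bounded.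

If $\mathfrak c=\mathfrak d$ is regular, then $\mathrm{cf}(\mathfrak c)=\mathfrak c=\mathfrak d$, so by Step 4 $U$ is $\mathfrak d$-nondominating. $\blacksquare$

## Optimality and a converse: proof of Theorem B

**Part 1.** Let $\lambda>\mathfrak d$ and let $D\in V$ be a dominating family of size $\mathfrak d$ in $V$. Since $Q_U$ is c.c.c., cardinals are preserved, so $|D|<\lambda$ in $V[G]$. Every real of $V$ is dominated by a member of $D$. So $U$ is not $\lambda$-nondominating.

**Part 2, (i)⇒(ii).** This is contained in Theorem A.

**Part 2, (ii)⇒(iii).** If $\omega_1\le\lambda'\le\lambda$, a $\lambda$-nondominating ultrafilter is $\lambda'$-nondominating, because a family of size less than $\lambda'$ has size less than $\lambda$, and $Q_U$ is $\lambda'$-c.c. Apply this with $\lambda=\mathrm{cf}(\mathfrak c)\ge\omega_1=\lambda'$.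

**Part 2, (iii)⇒(i).** The purpose is to produce, if (i) fails, a filter with few generators all of whose ultrafilter extensions are bad; the filter $F_*$ on $\omega\times\omega$ from the example is such a filter. Suppose $\mathfrak d<\mathfrak c$ (always $\mathfrak d\le\mathfrak c$), and let $\{f_\alpha:\alpha<\mathfrak d\}$ be dominating. Then $F_*$ is generated by the cofinite sets together with the sets $W_{N,f_\alpha}$ for $N\in\omega$ and $\alpha<\mathfrak d$. Indeed, given $W_{N,f}$, choose $\alpha$ and $N'\ge N$ with $f_\alpha(i)>f(i)$ for all $i\ge N'$; then $W_{N',f_\alpha}\subseteq W_{N,f}$. So $F_*$ is generated by $\mathfrak d<\mathfrak c$ sets. By the Claim, no ultrafilter extending $F_*$ is $\omega_1$-nondominating. So (iii) fails.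

**Part 2, the regular case.** If $\mathfrak c$ is regular and $\mathfrak c=\mathfrak d$, then $\mathrm{cf}(\mathfrak c)=\mathfrak d$, and (ii) says that every filter generated by fewer than $\mathfrak c$ sets extends to a $\mathfrak d$-nondominating ultrafilter. Conversely, this last statement implies (iii) because $\mathfrak d\ge\omega_1$, and hence it implies $\mathfrak c=\mathfrak d$. $\blacksquare$

## P-points, and why some hypothesis is needed

An ultrafilter $U$ is a *P-point* if for every decreasing sequence $A_0\supseteq A_1\supseteq\cdots$ of members of $U$ there is $B\in U$ with $B\setminus A_j$ finite for every $j$. Lemma 1, applied to one simple code, shows that *every $\omega_1$-nondominating ultrafilter is a P-point*.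

Let $A_n\in U$ be decreasing and put $C_{n,k}=\{\{a\}:a\in A_n,\ a\le k\}$. Then $C_n=\{\{a\}:a\in A_n\}$, and $K(C_n)$ is the set of supersets of $A_n$, so this code is good for $U$. By Lemma 1 some $h$ works for it. Let
$$B=\bigcup_{n>0}\{a\in A_n:a\le h(n)\}.$$
Then $C^{h,0}=\{\{a\}:a\in B\}$, so $B\in K(C^{h,0})\subseteq U$. If $n\ge j$ then $A_n\subseteq A_j$, so
$$B\setminus A_j\subseteq\bigcup_{0<n<j}\{a:a\le h(n)\},$$
which is finite.

By Shelah's theorem it is consistent that there are no P-points (Wimmers, *Israel J. Math.* 43, 1982; Shelah, *Proper Forcing*). Since $\mathfrak d\ge\omega_1$, every $\mathfrak d$-nondominating ultrafilter is $\omega_1$-nondominating, hence a P-point. So ZFC alone does not prove that $\mathfrak d$-nondominating ultrafilters exist.
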